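# Resolvable group divisible designs with a fixed block graph and many groups

## 1. One-factorizations of complete multipartite graphs

For positive integers $g,u$ let $K_{u\times g}$ be the complete multipartite graph with $u$ groups of size $g$: two vertices are adjacent exactly when they lie in different groups. When can its edge set be partitioned into perfect matchings? The number of vertices $gu$ must be even, and for $u\ge 2$ this is enough.

**Proposition 1.** If $u\ge2$ and $gu$ is even, then the edges of $K_{u\times g}$ can be partitioned into perfect matchings.

*Proof.* Two ingredients are elementary.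

* $K_{2m}$ has such a partition: on $\mathbb Z_{2m-1}\cup\{\infty\}$ take, for each $i\in\mathbb Z_{2m-1}$, the matching consisting of $\{\infty,i\}$ and the pairs $\{i+j,i-j\}$, $1\le j\le m-1$. A pair $\{x,y\}\subset\mathbb Z_{2m-1}$ lies in the matching with $2i=x+y$ only, and $2$ is invertible modulo $2m-1$.
* $K_{h,h}$, with both sides indexed by $\mathbb Z_h$, splits into the matchings $\{x_a y_{a+t}:a\in\mathbb Z_h\}$, $t\in \mathbb Z_h$.

*If $u$ is even*, split $K_u$ into perfect matchings. Replace each vertex by a group of $g$ points and each edge by a $K_{g,g}$. A perfect matching of $K_u$ becomes a disjoint union of graphs $K_{g,g}$ covering all points. Splitting each of them into $g$ matchings, and uniting matchings with the same index $t$, gives $g$ perfect matchings of $K_{u\times g}$.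

*If $u$ is odd*, then $g$ is even. Split $K_{2u}$ into perfect matchings and throw one of them away. What is left is $K_{u\times2}$, whose groups are the edges of the discarded matching, together with a partition of its edges into perfect matchings. Now replace each point by $g/2$ points and each edge by a $K_{g/2,g/2}$, as before. $\square$

What changes if "edge" is replaced by an arbitrary fixed graph $G$? The first half of the proof is a blow-up, and it survives whenever certain ingredients exist. The second half reached the odd $u$, for which no design with groups of size $1$ exists, by a trick special to edges. The general problem is to find something that replaces this trick.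

## 2. Replacing the edge by a graph

Let $G$ be a simple graph with vertices $v_1,\dots,v_k$ and $e\ge1$ edges, so $k\ge2$, and put $d_i=\deg_G(v_i)$. Fix also integers $g,\lambda\ge1$.

**Definition (resolvable decomposition).** A *resolvable $\lambda$-decomposition* of a graph $F$ is a collection (a multiset if $\lambda>1$) of subgraphs of $F$ isomorphic to $G$, called *blocks*, such that every edge of $F$ is in exactly $\lambda$ blocks, together with a partition of the blocks into *parallel classes*. A parallel class is a set of blocks whose vertex sets partition $V(F)$. A resolvable $\lambda$-decomposition of $K_{u\times g}$ is called an $\mathrm{RGDD}_\lambda(g^u,G)$, or $\mathrm{RGDD}_\lambda(g^u)$ when $G$ is understood. We write $\mathrm{RGDD}(g^u,G)$ for $\lambda=1$.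

Proposition 1 says that $\mathrm{RGDD}(g^u,K_2)$ exists whenever $u\ge 2$ and $gu$ is even. For another example let $P_4$ be the path on four vertices. The two paths $1\,2\,3\,4$ and $2\,4\,1\,3$ use the edges $12,23,34$ and $24,41,13$, which are the six edges of $K_4$. Each path is a parallel class by itself, so this is an $\mathrm{RGDD}(1^4,P_4)$.

**Counting classes.** There are $\lambda g^2u(u-1)/(2e)$ blocks and each class has $gu/k$ blocks, so the number of parallel classes is
$$r(u)=\frac{\lambda k g(u-1)}{2e}.$$

**Counting at a point.** Fix for each block an isomorphism with $G$, so that each of its points plays some role $v_i$. If a point plays the role $v_i$ in $c_i$ blocks, then it lies in one block of each class and has total degree $\lambda g(u-1)$. With $N=\lambda g(u-1)$ this reads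
$$\sum_i c_i=\frac{kN}{2e},\qquad \sum_i c_id_i=N. \tag{1}$$

**Definition.** $\alpha^*(G)$ is the least positive integer $N$ such that $kN/(2e)$ is an integer and (1) has a solution in integers $c_1,\dots,c_k$.

The set of all integers $N$ with this property is closed under subtraction, and it contains $2e$ (take all $c_i=1$). So it is a nonzero subgroup of $\mathbb Z$, hence equal to $\alpha^*(G)\mathbb Z$.

*Examples.* If $G$ is $d$-regular, then $2e=kd$; the conditions are $N/d\in\mathbb Z$ and $\sum c_i=N/d$, so $\alpha^*(G)=d$. For $P_4$ we have $k=4$, $e=3$, degrees $1,2,2,1$. Integrality of $2N/3$ forces $3\mid N$, and for $N=3$ we need $\sum c_i=2$ and $\sum c_id_i=3$, solved by one inner and one end vertex. So $\alpha^*(P_4)=3$, although $2e=6$.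

Hence an $\mathrm{RGDD}_\lambda(g^u,G)$ can exist only if $u$ is *valid*, meaning
$$gu\equiv0\pmod k\quad\text{and}\quad \lambda g(u-1)\equiv0\pmod{\alpha^*(G)} .$$
With
$$k'=\frac{k}{\gcd(k,g)},\qquad \alpha'=\frac{\alpha^*(G)}{\gcd(\alpha^*(G),\lambda g)},$$
$u$ is valid if and only if $k'\mid u$ and $\alpha'\mid u-1$.

For $G=K_3$ and $\lambda=1$ we have $k=3$, $\alpha^*=2$, and the valid $u$ are as follows.

| $g$ | $k'$ | $\alpha'$ | valid $u$ |
|---|---|---|---|
| $1$ | $3$ | $2$ | $u\equiv3\pmod 6$ |
| $2$ | $3$ | $1$ | $u\equiv0\pmod 3$ |
| $3$ | $1$ | $2$ | $u$ odd |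
| $6$ | $1$ | $1$ | all $u$ |

The following conjecture is posed in "Resolvable group divisible designs with large groups".

**Conjecture.** Given a positive integer $g$ and a simple graph $G$ on $k$ vertices with at least one edge, there exists an $\mathrm{RGDD}(g^u,G)$ for all sufficiently large $u$ satisfying $gu\equiv0\pmod k$ and $g(u-1)\equiv0\pmod{\alpha^*(G)}$.

It is true. We prove the version with an index $\lambda$.

**Theorem 2.** For all $G,g,\lambda$ there is $u_0$ such that for every $u\ge u_0$: an $\mathrm{RGDD}_\lambda(g^u,G)$ exists if and only if $gu\equiv0\pmod k$ and $\lambda g(u-1)\equiv0\pmod{\alpha^*(G)}$. For $\lambda=1$ the "if" part is the Conjecture.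

"Sufficiently large" cannot be dropped. Take $G=K_3$, $g=2$, $u=3$, $\lambda=1$; the table shows that $u=3$ is valid. A resolvable design would have $r(3)=2$ classes, each of two disjoint triangles. A triangle of the second class shares at most one point with each of the two triangles of the first class, since otherwise an edge would be covered twice. But those two triangles cover all six points, and the third triangle has three points, a contradiction.

The "only if" part has just been proved. If no valid integer exists, there is nothing more to prove, so **from now on we assume that valid integers exist**. Put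
$$U=\{u\ge2:\ \mathrm{RGDD}_\lambda(g^u,G)\text{ exists}\}.$$
All members of $U$ are valid. We must show that $U$ contains all large valid integers.

## 3. Blowing up, and the residue classes it misses

**Definition (blow-up).** Put $[g]=\{1,\dots,g\}$. For a graph $F$, the graph $F[g]$ has vertex set $V(F)\times[g]$, with $(x,a)\sim(y,b)$ if and only if $x\sim y$ in $F$. So $K_u[g]=K_{u\times g}$ and $K_{n\times Q}[g]=K_{n\times gQ}$.

Two rules will be used all the time.

* *Disjoint union.* If vertex-disjoint graphs $F_1,\dots,F_l$ each have a resolvable $\lambda$-decomposition with $t$ classes, so does their union: unite the $a$-th classes of all $F_j$, for $a=1,\dots,t$.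
* *Layers.* If edge-disjoint graphs on the same vertex set have resolvable $\lambda$-decompositions, so does their union, and the numbers of classes add.

**Lemma 3.** Let $\Gamma$ be a graph such that $\Gamma[g]$ has a resolvable $\lambda$-decomposition into copies of $G$, with $t$ classes. If a graph $F$ has a resolvable decomposition (index $1$) into copies of $\Gamma$, then $F[g]$ has a resolvable $\lambda$-decomposition into copies of $G$, and each parallel class of $F$ yields $t$ of its classes.

*Proof.* A parallel class of $F$ is a disjoint union of copies of $\Gamma$ covering $V(F)$. By the first rule its blow-up has a resolvable $\lambda$-decomposition with $t$ classes. Different parallel classes use different edges and together use all edges of $F$, so the second rule finishes the proof. $\square$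

**Definition (transversal design).** A $\mathrm{TD}(m,y)$ has $m$ groups of size $y$ and blocks of size $m$, each meeting every group once, such that any two points of different groups lie in exactly one block. Equivalently, if $\Omega$ is its set of $y^2$ blocks, there are $m$ maps $\Omega\to[y]$ such that any two of them are jointly a bijection $\Omega\to[y]^2$. For example, a $\mathrm{TD}(3,y)$ is given by $(a,b)\mapsto a$, $b$, $a+b$ on $\mathbb Z_y^2$.

**Lemma 4.** If a $\mathrm{TD}(k+1,y)$ exists, then $G[y]$ has a resolvable decomposition (index $1$) into copies of $G$, with $y$ classes.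

*Proof.* Let $f_0,\dots,f_k:\Omega\to[y]$ be the maps of the TD. For $\omega\in\Omega$ take the copy of $G$ on the points $(v_i,f_i(\omega))$, $1\le i\le k$, and put it in class $f_0(\omega)$. An edge $(v_i,a)(v_j,b)$ is covered by the unique $\omega$ with $f_i(\omega)=a$, $f_j(\omega)=b$. A point $(v_i,a)$ lies in exactly one block of class $z$, the one with $f_i(\omega)=a$, $f_0(\omega)=z$. $\square$

We recall four published theorems.

* **(DL)** (Dukes–Ling, *Asymptotic existence of resolvable graph designs*, Canad. Math. Bull. 50 (2007).) For a simple graph $\Gamma$ on $K$ vertices with at least one edge, an $\mathrm{RGDD}(1^v,\Gamma)$ exists for all sufficiently large $v$ with $v\equiv0\pmod K$ and $v\equiv1\pmod{\alpha^*(\Gamma)}$.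
* **(RCW)** (Ray-Chaudhuri–Wilson, 1973.) For each $s\ge2$, a resolvable $(v,s,1)$-BIBD exists for all sufficiently large $v\equiv s\pmod{s(s-1)}$. In our language this is an $\mathrm{RGDD}(1^v,K_s)$.
* **(W)** (Wilson, *An existence theory for pairwise balanced designs III*, JCTA 1975.) A $\mathrm{PBD}(v,S)$ is a set of $v$ points with blocks whose sizes lie in $S$, any two points lying in exactly one block; the Fano plane is a $\mathrm{PBD}(7,\{3\})$. For nonempty $S\subseteq\{2,3,\dots\}$ let $\alpha(S)=\gcd\{b-1:b\in S\}$ and $\beta(S)=\gcd\{b(b-1):b\in S\}$. Then a $\mathrm{PBD}(v,S)$ exists for all sufficiently large $v$ with $\alpha(S)\mid v-1$ and $\beta(S)\mid v(v-1)$. It is enough to know this for finite $S$: for infinite $S$ both gcd's are attained on some finite $S_0\subseteq S$, and a $\mathrm{PBD}(v,S_0)$ is a $\mathrm{PBD}(v,S)$.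
* **(CES)** (Chowla–Erdős–Straus, 1960.) For each $m$, a $\mathrm{TD}(m,y)$ exists for all sufficiently large $y$.

The analogue of the case "$u$ even" in Proposition 1 now costs nothing.

**Proposition 5.** Suppose that every prime factor of $g$ is at least $k$ and that $\gcd(g,k\,\alpha^*(G))=1$. Then an $\mathrm{RGDD}(g^u,G)$ exists for all sufficiently large $u$ with $gu\equiv0\pmod k$ and $g(u-1)\equiv0\pmod{\alpha^*(G)}$.

*Proof.* By coprimality the conditions say $u\equiv0\pmod k$ and $u\equiv1\pmod{\alpha^*(G)}$, so (DL) gives an $\mathrm{RGDD}(1^u,G)$ for large such $u$. On $\Omega=\mathbb Z_g^2$ put $f_0(a,b)=b$ and $f_i(a,b)=a+ib$ for $1\le i\le k$. The differences $i-j$ with $1\le j<i\le k$ lie in $\{1,\dots,k-1\}$ and are invertible modulo $g$, so any two of the maps are jointly bijective, and we have a $\mathrm{TD}(k+1,g)$. Apply Lemma 4 with $y=g$, and then Lemma 3 with $\Gamma=G$. $\square$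

**Where this stops.** If $k'<k$ or $\alpha'<\alpha^*(G)$, there are in general valid $u$ for which no $\mathrm{RGDD}(1^u,G)$ exists, so there is nothing to blow up. For triangles and $g=3$, the value $u=5$ is valid, but $5$ points cannot be partitioned into triples. For $g=2$, the value $u=6$ is valid, but a point of $K_6$ has odd degree $5$. In addition $\mathrm{TD}(k+1,g)$ may fail to exist for small $g$.

A natural repair is to use Lemma 3 with $\Gamma=K_s$ for some $s\in U$. By (RCW), **one** $s\in U$ puts all large $u\equiv s\pmod{s(s-1)}$ into $U$. There are two obstacles. First, we need some $s\in U$ to start from. Second, even if we had $s\in U$ for many valid $s$, the modulus $s(s-1)$ grows with $s$. When $k'=\alpha'=1$, so that every $u$ is valid, the classes $s\bmod s(s-1)$ with $2\le s\le m$ have total density at most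
$$\sum_{s=2}^m\frac1{s(s-1)}=1-\frac1m<1,$$
so no finite set of them covers all large $u$.

Sections 4–6 deal with the first obstacle: they put members of $U$ into every residue class that contains valid integers. The leading thought is to use Lemma 3 with a $\Gamma$ that is neither $G$ nor complete, but is built from graphs $K_{n\times Q}$ with $n$ valid and $Q$ huge. For these, $K_{n\times Q}[g]=K_{n\times gQ}$, and the largeness of the groups gives room. Sections 7–9 deal with the second obstacle.

## 4. The linear relaxation over the integers

Let $n\ge k+2$ be valid. We encode an $\mathrm{RGDD}_\lambda(g^n,G)$ as an integer point. Put $V=[n]\times[g]$ with groups $\{i\}\times[g]$, and let $R$ be a set of $r=r(n)$ elements, which serve as names of parallel classes. The number $r$ is an integer because $\alpha^*(G)\mid\lambda g(n-1)$. Let $H$ be the graph on $V\cup R$ consisting of $K_{n\times g}$ on $V$ (*point edges*) and all edges $x\gamma$ with $x\in V$, $\gamma\in R$ (*class edges*).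

For an injection $\varphi:V(G)\to V$ whose images lie in distinct groups, and $\gamma\in R$, let $\chi(\varphi,\gamma)\in\mathbb Z^{E(H)}$ be the indicator vector of the edges $\varphi(v_i)\varphi(v_j)$ with $v_iv_j\in E(G)$ and $\varphi(v_i)\gamma$ with $1\le i\le k$. So the block $\varphi(G)$ is coned off by its class name. Let $J\in\mathbb Z^{E(H)}$ be $\lambda$ on point edges and $1$ on class edges.

Suppose $J$ is a sum of vectors $\chi(\varphi,\gamma)$. Then every point edge is in exactly $\lambda$ of the blocks, and every point is in exactly one block named $\gamma$, for each $\gamma$. That is an $\mathrm{RGDD}_\lambda(g^n,G)$. We cannot hope for it, since $n$ is not assumed to be large. But we can write $J$ as a *signed* integer combination.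

**Lemma 6.** $J$ lies in the lattice $L$ generated by all vectors $\chi(\varphi,\gamma)$.

*Proof.* We write $[xy]$ for the unit vector of the edge $xy$.

**Step (a): cross differences of point edges.** *This step produces elements of $L$ with only four nonzero entries.* Fix an edge $v_av_b$ of $G$. Let $x\ne x'$ and $y\ne y'$ be points such that no group meets both $\{x,x'\}$ and $\{y,y'\}$. These four points occupy at most four groups, so since $n\ge k+2$ we can fix images of the other $k-2$ vertices in further distinct groups. Fix $\gamma$ too, and let $\chi_{xy}$ be the vector with $v_a\mapsto x$, $v_b\mapsto y$. In $\chi_{xy}-\chi_{x'y}-\chi_{xy'}+\chi_{x'y'}$ every edge not joining the images of $v_a$ and $v_b$ depends on at most one of the two choices, and cancels. Hence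
$$T(x,x';y,y'):=[xy]-[x'y]-[xy']+[x'y']\in L .$$

**Step (b): cross differences of class edges.** *The same for class edges.* Let $x\ne x'$ in $V$ and $\gamma\ne\gamma'$ in $R$. Place $v_1$ at $x$ or $x'$, use $\gamma$ or $\gamma'$, and keep the other $k-1$ vertices fixed in distinct groups not containing $x$ or $x'$. All edges depending on only one of the two choices cancel, so $[x\gamma]-[x'\gamma]-[x\gamma']+[x'\gamma']\in L$.

**Step (c): vectors with zero vertex sums are in $L$.** *This reduces the lemma to a question about vertex sums.* The *profile* of $f\in\mathbb Z^{E(H)}$ consists of the numbers $D_f(x)$ (the sum of $f$ over point edges at $x$), $R_f(x)=\sum_\gamma f(x\gamma)$ and $C_f(\gamma)=\sum_xf(x\gamma)$. We claim that if the profile of $f$ is zero, then $f\in L$.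

The class part of $f$ is an integer matrix with zero row and column sums. Fix $x_0\in V$, $\gamma_0\in R$. Then the class part equals
$$\sum_{x\ne x_0,\ \gamma\ne\gamma_0}f(x\gamma)\big([x\gamma]-[x_0\gamma]-[x\gamma_0]+[x_0\gamma_0]\big),$$
because the difference of the two sides vanishes outside row $x_0$ and column $\gamma_0$ and has zero row and column sums, hence is zero. By (b) the class part is in $L$.

For the point part, choose $p$ in group $1$ and $p'$ in group $2$. Let $xy$ be a point edge avoiding $p$ and $p'$. Name its ends so that $x$ is not in group $2$ and $y$ is not in group $1$. This is possible: an end in group $1$ is called $x$, an end in group $2$ is called $y$, and the ends lie in different groups, so these rules do not conflict. Then no group meets both $\{x,p\}$ and $\{y,p'\}$, and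
$$T(x,p;y,p')=[xy]-[py]-[xp']+[pp']\in L .$$
Such vectors have zero profile. Subtracting multiples of them, we may assume that the point part is supported on edges containing $p$ or $p'$. Now use that all degrees $D_f$ vanish.

* For $y\ne p$ in group $1$ the only possible edge is $yp'$, so $f(yp')=0$.
* For $y\ne p'$ in group $2$ the only possible edge is $py$, so $f(py)=0$.
* For $y$ in a group $\ge3$ we get $f(p'y)=-f(py)$.

The degree equations at $p$ and $p'$ are $f(pp')+\sum_yf(py)=0$ and $f(pp')+\sum_yf(p'y)=0$, with sums over $y$ in groups $\ge3$. Adding them gives $2f(pp')=0$. So $f(pp')=0$ and $\sum_yf(py)=0$. With $a_y=f(py)$ the point part is $\sum_ya_y([py]-[p'y])$ with $\sum_y a_y=0$. Fixing one $y_0$ in a group $\ge 3$, this equals $\sum_{y\ne y_0}a_y\,T(p,p';y,y_0)\in L$.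

**Step (d): the profile of $J$ is the profile of an element of $L$.** *This is where validity enters.* Write profiles as $\sum_x(D(x),R(x))\,e_x+\sum_\gamma C(\gamma)\,e_\gamma$, and let $P$ be the group of profiles of elements of $L$. It contains

* block profiles $\sum_i(d_i,1)\,e_{\varphi(v_i)}+k\,e_\gamma$;
* hence $(d_i,1)(e_x-e_{x'})$ for all $i$ and all points $x,x'$ (move only $v_i$ from $x'$ to $x$, the other vertices being in other groups);
* hence $k(e_\gamma-e_{\gamma'})$ (change only the class).

The profile of $J$ is $\sum_x(\lambda g(n-1),r)\,e_x+\sum_\gamma gn\,e_\gamma$. Since $\alpha^*(G)\mid\lambda g(n-1)$, equations (1) are solvable with $N=\lambda g(n-1)$ and $kN/(2e)=r$, that is, $(\lambda g(n-1),r)=\sum_ic_i(d_i,1)$ with integers $c_i$. So modulo $P$ we may move all point contributions to one point $x_0$. Since $k\mid gn$, we may likewise move all class contributions to one $\gamma_0$. Modulo $P$ the profile of $J$ is thus congruent to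
$$gn\,(\lambda g(n-1),r)\,e_{x_0}+gnr\,e_{\gamma_0}.$$
In the same way a block profile is congruent to $(2e,k)\,e_{x_0}+k\,e_{\gamma_0}$, which is therefore in $P$. Put $b=gnr/k\in\mathbb Z$. Then $kb=gnr$ and $2eb=gn\cdot 2er/k=gn\cdot\lambda g(n-1)$. So the displayed vector is $b$ times an element of $P$, and the profile of $J$ lies in $P$.

Choose $\ell\in L$ with the same profile as $J$. By (c), $J-\ell\in L$, so $J\in L$. $\square$

The signs disappear if we are content with a large multiple of $J$.

**Lemma 7.** There is $\Lambda_0$ (depending on $n$) such that for every integer $\Lambda\ge\Lambda_0$, $\Lambda J$ is a nonnegative integer combination of the vectors $\chi(\varphi,\gamma)$.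

*Proof.* The automorphisms of $K_{n\times g}$ are transitive on points and on edges, and $R$ may be permuted arbitrarily. So the sum of all $\chi(\varphi,\gamma)$ is a constant $A_1$ on point edges and a constant $A\ge1$ on class edges. Let $B$ be the number of pairs $(\varphi,\gamma)$. Counting gives $A_1\,g^2n(n-1)/2=eB$ and $A\,gnr=kB$, hence $A_1/A=2er/(kg(n-1))=\lambda$. So the sum of all $\chi(\varphi,\gamma)$ is $AJ$.

By Lemma 6, $J=\sum z_{\varphi,\gamma}\,\chi(\varphi,\gamma)$ with integers satisfying $|z_{\varphi,\gamma}|\le Z$ for some $Z$. Write $\Lambda=Aj+i$ with $0\le i<A$. Then $\Lambda J=\sum(j+i\,z_{\varphi,\gamma})\chi(\varphi,\gamma)$, and all coefficients are nonnegative once $j\ge AZ$. $\square$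

## 5. Spreading the excess over a finite field

Lemma 7 gives a family of coned blocks in which every edge of $H$ is covered $\Lambda$ times too often. Replace each vertex of $H$ by $Q$ vertices. Each edge becomes $Q^2$ edges, and we want to lift each member of the family to $Q^2/\Lambda$ copies such that the excess disappears exactly.

Here is the plan. Let $Q$ be a power of the prime power $\Lambda$, and lift a member $B$ to the copies on the vertices $(x,\alpha u_x+\beta)$, where the $u_x\in\mathbb F_Q$ are fixed distinct elements. If $\alpha,\beta$ run over all of $\mathbb F_Q$, then every pair above an edge of $B$ is covered once by the lifts of $B$, so the excess $\Lambda$ remains. Restricting $\alpha$ to a hyperplane $D$ over $\mathbb F_\Lambda$ gives the right number of lifts. But now all members cover the same pairs, namely those $(x,a),(y,b)$ with $\frac{a-b}{u_x-u_y}\in D$. We therefore add a shift $w_B(x)$, depending on $B$, so that different members with the edge $xy$ use different cosets of $D$. The shifts must do this on all edges of $B$ at once.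

That is a linear system, and it need not be solvable for careless $u$. Suppose all $u_x$ lie in $\mathbb F_\Lambda$, let $D$ be the kernel of the trace $\mathrm{Tr}:\mathbb F_Q\to\mathbb F_\Lambda$, and let $\theta_{xy}$ be the value prescribed for $\mathrm{Tr}\frac{w_B(x)-w_B(y)}{u_x-u_y}$. Then $\theta_{xy}(u_x-u_y)=\mathrm{Tr}\,w_B(x)-\mathrm{Tr}\,w_B(y)$. Around a triangle $x,y,z$ of $B$ (each coned block has one, because $e\ge1$) this forces $\theta_{xy}(u_x-u_y)+\theta_{yz}(u_y-u_z)+\theta_{zx}(u_z-u_x)=0$, so the $\theta$'s are not free. The way out is to choose the $u_x$ generically in a large extension field.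

**Lemma 8.** Let $\Lambda=p^a\ge\Lambda_0$ be a prime power with $a\ge1$. For all large $m$, with $Q=\Lambda^m$, an $\mathrm{RGDD}_\lambda((gQ)^n,G)$ with $rQ$ classes exists.

*Proof.* Let $\mathcal B$ be a multiset of pairs $(\varphi,\gamma)$ realizing $\Lambda J$; repeated members are treated as distinct. Regard each member as a subgraph $B$ of $H$ with vertex set $V_B=\varphi(V(G))\cup\{\gamma\}$ and edge set $E_B$. Each point edge of $H$ is in $\Lambda\lambda$ members and each class edge in $\Lambda$ members. So for every edge $xy$ of $H$ we can choose a map $\theta_{xy}$ from the members containing $xy$ to $\mathbb F_\Lambda$ all of whose fibers have size $\lambda$ if $xy$ is a point edge, and size $1$ if $xy$ is a class edge.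

**Step 1: generic $u_x$.** *We want distinct $u_x\in\mathbb F_Q$ $(x\in V(H))$ such that*
$$\sum_{y\in N}\frac{\eta_y}{u_x-u_y}\ne0\quad\text{for all }x\in V(H),\ \emptyset\ne N\subseteq V(H)\setminus\{x\},\ \eta:N\to\mathbb F_\Lambda^*. \tag{2}$$
For each such $x,N,\eta$ consider the polynomial
$$\sum_{y\in N}\eta_y\prod_{z\in N\setminus\{y\}}(X_x-X_z)\in\mathbb F_\Lambda[X_w:w\in V(H)].$$
It is nonzero: choose $y_0\in N$ and substitute $X_x=X_{y_0}$. All terms with $y\ne y_0$ contain the factor $X_x-X_{y_0}$ and vanish, and what remains is $\eta_{y_0}\prod_{z\in N\setminus\{y_0\}}(X_{y_0}-X_z)\ne0$. Let $\Pi$ be the product of these finitely many polynomials and of all $X_x-X_y$ with $x\ne y$. It is nonzero and its degree does not depend on $m$. A nonzero polynomial over $\mathbb F_Q$ of degree less than $Q$ does not vanish identically on $\mathbb F_Q^{V(H)}$. So for all large $m$ there are $u_x\in\mathbb F_Q$ with $\Pi(u)\ne0$. They are distinct, and dividing the nonzero values of the polynomials by $\prod_{z\in N}(u_x-u_z)$ gives (2).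

**Step 2: the shifts.** *We solve the linear system on each member.* Let $\mathrm{Tr}:\mathbb F_Q\to\mathbb F_\Lambda$ be the trace and $D=\ker\mathrm{Tr}$. We claim that for each $B\in\mathcal B$ there is $w_B:V_B\to\mathbb F_Q$ with
$$\mathrm{Tr}\Big(\frac{w_B(x)-w_B(y)}{u_x-u_y}\Big)=\theta_{xy}(B)\quad\text{for all }xy\in E_B. \tag{3}$$
The quotient is symmetric in $x,y$, so this makes sense. The left side defines an $\mathbb F_\Lambda$-linear map $\mathbb F_Q^{V_B}\to\mathbb F_\Lambda^{E_B}$, and it suffices that it is onto. If it is not, some nonzero $\eta\in\mathbb F_\Lambda^{E_B}$ annihilates its image. Choose a vertex $x$ incident with an edge where $\eta\ne0$. Taking $w$ supported at $x$ gives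
$$\mathrm{Tr}\Big(w(x)\sum_{y:\,xy\in E_B}\frac{\eta_{xy}}{u_x-u_y}\Big)=0\quad\text{for all }w(x)\in\mathbb F_Q .$$
The trace form is nondegenerate, so the inner sum is $0$. This contradicts (2) with $N=\{y:xy\in E_B,\ \eta_{xy}\ne0\}$, which is nonempty.

**Step 3: the lifts cover correctly.** For $B\in\mathcal B$, $\alpha\in D$, $\beta\in\mathbb F_Q$, take the copy of $B$ on the vertices
$$(x,\ w_B(x)+\alpha u_x+\beta),\qquad x\in V_B .$$
Let $xy\in E(H)$ and $a,b\in\mathbb F_Q$. The lift of $B$ with parameters $\alpha,\beta$ contains the edge $(x,a)(y,b)$ if and only if $xy\in E_B$ and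
$$\alpha=\frac{a-b}{u_x-u_y}-\frac{w_B(x)-w_B(y)}{u_x-u_y},\qquad \beta=a-w_B(x)-\alpha u_x .$$
So $B$ has at most one lift through this edge, and by (3) it has one, that is, $\alpha\in D$, exactly when $\theta_{xy}(B)=\mathrm{Tr}\big(\frac{a-b}{u_x-u_y}\big)$. The number of lifts containing $(x,a)(y,b)$ is therefore the size of a fiber of $\theta_{xy}$: it is $\lambda$ for point edges and $1$ for class edges.

**Step 4: reading off the design.** Each lift contains exactly one vertex $(\gamma,z)$ with $\gamma\in R$. Delete it. What is left is a $G$-block on $V\times\mathbb F_Q$, which we assign to the class named $(\gamma,z)\in R\times\mathbb F_Q$. There are $rQ$ classes. For each point $(x,a)$ and each class $(\gamma,z)$, the edge $(x,a)(\gamma,z)$ is in exactly one lift, so each point lies in exactly one block of each class. The groups are $\{i\}\times[g]\times\mathbb F_Q$, of size $gQ$. Two points of different groups are joined exactly $\lambda$ times, and blocks have edges only between points of different groups. $\square$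

The prime $p$ is at our disposal, because every prime has powers $\Lambda\ge\Lambda_0$.

## 6. A regular graph with order coprime to degree

We now look for members of $U$ in prescribed residue classes. Let $n$ be valid and $Q$ as in Lemma 8. The graph $\Gamma=K_{n\times Q}$ is regular, and $\Gamma[g]=K_{n\times gQ}$ has a resolvable $\lambda$-decomposition. So Lemma 3 and (DL) should give $u\in U$ with $u\equiv0\pmod{nQ}$ and $u\equiv1\pmod{Q(n-1)}$. But $Q>1$ divides both moduli, so there is no such $u$. We need a regular graph made from such pieces whose order and degree are coprime. The following proof uses two coprime values $Q_1,Q_2$: layering equalizes the degrees, and a disjoint union then changes the order.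

**Proposition 9.** Let $M\ge1$ and let $\rho$ be an integer with $k'\mid\rho$ and $\alpha'\mid\rho-1$. Then $U$ contains arbitrarily large $u\equiv\rho\pmod M$.

*Proof.* Replacing $M$ by a multiple, assume $k'\alpha'\mid M$. Choose $n\ge k+2$ with $n\equiv\rho\pmod M$. Then $k'\mid n$ and $\alpha'\mid n-1$, so $n$ is valid. Put $r=r(n)$. Choose distinct primes $p_1,p_2$ not dividing $Mn(n-1)$. By Lemma 8 there are powers $Q_i>1$ of $p_i$ such that $K_{n\times gQ_i}=K_{n\times Q_i}[g]$ has a resolvable $\lambda$-decomposition with $rQ_i$ classes, $i=1,2$. Put
$$d=Q_1Q_2(n-1),\qquad h_i=nQ_i,$$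
and let $q_1\ne q_2$ be primes larger than both $h_1$ and $h_2$.

**Step 1: two $d$-regular graphs.** *We raise the degree $Q_1(n-1)$ of $K_{n\times Q_1}$ to $d$ by laying $Q_2$ layers over each other.* Let $\Gamma_1$ have vertex set $\{0,\dots,h_1-1\}\times\mathbb Z_{q_1}$. For $0\le j<Q_2$ and $y\in\mathbb Z_{q_1}$ let
$$\ell_{j,y}=\{(i,y+ji):0\le i<h_1\},$$
and put a copy of $K_{n\times Q_1}$ on each of these $h_1$-sets. For fixed $j$ the lines $\ell_{j,y}$ partition the vertex set. Two vertices lie on at most one line. Indeed, vertices $(i,a)\ne(i',a')$ on a common line have $i\ne i'$, and $j(i-i')=a-a'$ in $\mathbb Z_{q_1}$. Since $0<|i-i'|<h_1<q_1$ and $q_1$ is prime, $j$ is determined modulo $q_1$, hence determined because $Q_2\le h_2<q_1$; then $y$ is determined too. So the copies are edge-disjoint, and $\Gamma_1$ is regular of degree $Q_2\cdot Q_1(n-1)=d$ on $h_1q_1$ vertices. By the disjoint-union rule each layer $j$ of $\Gamma_1[g]$ has a resolvable $\lambda$-decomposition with $rQ_1$ classes, and by the layer rule $\Gamma_1[g]$ has one with $rQ_1Q_2$ classes.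

Define $\Gamma_2$ symmetrically, on $\{0,\dots,h_2-1\}\times\mathbb Z_{q_2}$ with $Q_1$ layers of copies of $K_{n\times Q_2}$. It is $d$-regular on $h_2q_2$ vertices, and $\Gamma_2[g]$ has a resolvable $\lambda$-decomposition with $rQ_1Q_2$ classes.

**Step 2: adjusting the order.** The numbers $Q_1q_1$ and $Q_2q_2$ are coprime, since $p_1\ne p_2$, $q_1\ne q_2$, and both $q_i$ exceed $p_1$ and $p_2$. So every integer larger than $Q_1q_1Q_2q_2$ has the form $a_1Q_1q_1+a_2Q_2q_2$ with integers $a_1,a_2\ge1$. Choose such an integer $\kappa$ that is prime and larger than $M$ and $d$. Let $\Gamma$ be the disjoint union of $a_1$ copies of $\Gamma_1$ and $a_2$ copies of $\Gamma_2$. It is $d$-regular on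
$$K=a_1nQ_1q_1+a_2nQ_2q_2=n\kappa$$
vertices, and by the disjoint-union rule $\Gamma[g]$ has a resolvable $\lambda$-decomposition with $rQ_1Q_2$ classes. Moreover $\gcd(K,d)=1$: $n$ is coprime to $n-1$ and to $Q_1Q_2$, and the prime $\kappa$ exceeds $d$.

**Step 3: congruences.** Since $\Gamma$ is $d$-regular, $\alpha^*(\Gamma)=d$. By (DL) an $\mathrm{RGDD}(1^u,\Gamma)$ exists for all large $u$ with $K\mid u$ and $d\mid u-1$, and then $u\in U$ by Lemma 3. It remains to solve $u\equiv0\pmod K$, $u\equiv1\pmod d$, $u\equiv\rho\pmod M$ simultaneously. A system of congruences is solvable as soon as its members are pairwise compatible, and they are: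

* $\gcd(K,d)=1$;
* $\gcd(K,M)=\gcd(n,M)=\gcd(\rho,M)$ divides $\rho$ (the prime $\kappa$ exceeds $M$, and $n\equiv\rho\pmod M$);
* $\gcd(d,M)=\gcd(n-1,M)=\gcd(\rho-1,M)$ divides $\rho-1$ (as $p_1,p_2\nmid M$).

The solutions form a full residue class, so there are arbitrarily large ones. $\square$

## 7. Frames

We now have $s\in U$ in every residue class that contains valid integers, for every modulus. As computed in Section 3, blowing up resolvable BIBDs with block size $s$ does not give all large valid $u$. We need a recursive construction in which the seeds can be mixed.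

**Definition (frame).** A *frame* with groups $X_1,\dots,X_l$ (a partition of a set $X$, $l\ge2$) is a collection of $G$-blocks on $X$ such that any two points from different $X_i$ are joined by exactly $\lambda$ blocks, and points in the same $X_i$ by none. The blocks are partitioned into *partial classes*, each of which partitions some $X\setminus X_i$, and for each $i$ exactly $\lambda k|X_i|/(2e)$ partial classes miss $X_i$.

*Example.* Let $G=K_2$, $\lambda=1$, $n\geq 3$ odd, $X=\mathbb Z_n$ with groups of size $1$. For $i\in\mathbb Z_n$ the pairs $\{i+j,i-j\}$ with $1\le j\le(n-1)/2$ partition $X\setminus\{i\}$, and every pair occurs exactly once. Here $\lambda k|X_i|/(2e)=1$, as required.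

**Lemma 10.** If $s\in U$, then for all large $n\equiv1\pmod s$ there is a frame with $n$ groups of size $g(s-1)$.

*Proof.* Let $v=(s-1)n+1$. Then $v-s=(s-1)(n-1)$ is divisible by $s(s-1)$, so by (RCW) a resolvable $(v,s,1)$-BIBD exists when $n$ is large. Delete a point $\infty$. There are $n$ blocks through $\infty$, one in each of the $(v-1)/(s-1)=n$ parallel classes. They give groups of size $s-1$, and each class without its block through $\infty$ partitions the complement of the corresponding group. Now replace each point $x$ by $\{x\}\times[g]$ and put an $\mathrm{RGDD}_\lambda(g^s,G)$ on each remaining block. Two points of different groups are joined $\lambda$ times, since the underlying points lie in exactly one common block and this block avoids $\infty$. Points of the same group are not joined. Each BIBD class yields $r(s)$ partial classes, so each group is missed by $r(s)=\lambda k\,g(s-1)/(2e)$ of them. $\square$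

**Lemma 11.** If a frame with $n$ groups of size $h$ and a $\mathrm{TD}(k+1,y)$ exist, then there is a frame with $n$ groups of size $hy$.

*Proof.* Replace each point by $y$ points, and decompose the blow-up of each block as in Lemma 4. Explicitly, a block with vertices $x_1,\dots,x_k$ in the roles $v_1,\dots,v_k$, lying in the partial class $\mathcal P$, is replaced by the blocks on $(x_i,f_i(\omega))$, $\omega\in\Omega$, and these are assigned to the class $(\mathcal P,f_0(\omega))$. By Lemma 4 every pair from different groups is covered exactly $\lambda$ times, and each $(\mathcal P,z)$ partitions the set of points over the set partitioned by $\mathcal P$. The number of classes missing a group is multiplied by $y$, as is the group size. $\square$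

**Choice of $s_1,s_2,t_0$.** *We want two frame constructions with the same group size $gt_0$ but with different congruence conditions on the number of groups.* By Proposition 9, applied to any valid integer, pick $s_1\in U$ with $s_1\ge3$. As $\alpha'\mid s_1-1$, we have $\gcd(s_1,\alpha')=1$, so there is $\rho$ with $\rho\equiv k'\pmod{s_1}$ and $\rho\equiv1\pmod{\alpha'}$. Since $k'\mid s_1$, also $k'\mid\rho$. By Proposition 9 there is $s_2\in U$, $s_2\ge3$, with $s_2\equiv\rho\pmod{s_1}$. Then
$$\gcd(s_1,s_2)=\gcd(s_1,k')=k'.$$
Let $y$ be a prime larger than $k'$ such that $\mathrm{TD}(k+1,(s_1-1)y)$ and $\mathrm{TD}(k+1,(s_2-1)y)$ exist; this is possible by (CES). Put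
$$t_0=(s_1-1)(s_2-1)y .$$
Then $\alpha'\mid t_0$, because $\alpha'\mid s_1-1$. Also $\gcd(t_0,k')=1$, because $k'$ divides $s_1$ and $s_2$, and $y$ is a prime larger than $k'$.

Let $\mathcal F$ be the set of $n\ge2$ for which a frame with $n$ groups of size $gt_0$ exists. It contains all large $n\equiv1\pmod{s_1}$: apply Lemma 10 with $s=s_1$, then Lemma 11 with the $\mathrm{TD}(k+1,(s_2-1)y)$. It contains all large $n\equiv1\pmod{s_2}$: apply Lemma 10 with $s=s_2$, then Lemma 11 with the $\mathrm{TD}(k+1,(s_1-1)y)$.

By a *GDD with block sizes in $\mathcal F$* we mean a set $Y$ partitioned into groups $Y_1,\dots,Y_l$, with blocks (subsets of $Y$ with sizes in $\mathcal F$) such that two points of different groups lie in exactly one block and two points of the same group in none. For instance, the Fano plane with a point deleted has three groups of size $2$ and four blocks of size $3$.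

**Lemma 12.** Given a GDD on $Y$ with groups $Y_1,\dots,Y_l$ ($l\ge2$) and block sizes in $\mathcal F$, there is a frame with groups $Y_j\times[gt_0]$. In particular, if a $\mathrm{PBD}(n,\mathcal F)$ with $n\ge2$ exists, then $n\in\mathcal F$.

*Proof.* For each block $b$ put on $b\times[gt_0]$ a frame with groups $\{i\}\times[gt_0]$, $i\in b$. Points over different groups of $Y$ are joined $\lambda$ times, points over the same group never. Each of the small frames has $\lambda kgt_0/(2e)$ partial classes missing $\{i\}\times[gt_0]$. For $i\in Y_j$ and $1\le a\le\lambda kgt_0/(2e)$, unite over all blocks $b\ni i$ the $a$-th partial class missing $i$. The sets $b\setminus\{i\}$, $b\ni i$, partition $Y\setminus Y_j$, so the union partitions $(Y\setminus Y_j)\times[gt_0]$. Every small partial class is used exactly once, and $|Y_j|\cdot\lambda kgt_0/(2e)$ of the new partial classes miss $Y_j\times[gt_0]$, as required. A $\mathrm{PBD}(n,\mathcal F)$ is the case of groups of size $1$. $\square$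

**Lemma 13.** $\mathcal F$ contains all sufficiently large $n\equiv1\pmod{k'}$.

*Proof.* Let $S=\{n\ge n_0:n\equiv1\ (\mathrm{mod}\ s_1)\text{ or }n\equiv1\ (\mathrm{mod}\ s_2)\}$ with $n_0\ge2$ so large that $S\subseteq\mathcal F$. Since $S-1$ contains $s_ij$ for all large $j$, $\alpha(S)=\gcd(s_1,s_2)=k'$. To bound $\beta(S)$, note that for $b=1+s_ij$ we have $b(b-1)=s_ij(1+s_ij)$.

* Let $p$ be an odd prime. For each $i$, at most two residues of $j$ modulo $p$ give $p\mid j(1+s_ij)$, so some large $j$ avoids this. Hence $v_p(\beta(S))\le\min_iv_p(s_i)=v_p(k')$.
* Let $p=2$. If $k'$ is even, both $s_i$ are even, and odd $j$ gives $v_2(\beta(S))\le\min_iv_2(s_i)=v_2(k')$. If $k'$ is odd, some $s_i$ is odd, and for that $i$, taking $j\equiv2\pmod4$ gives $v_2(\beta(S))\le1$.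

So $\beta(S)$ divides $k'$ if $k'$ is even, and $2k'$ if $k'$ is odd. As $n(n-1)$ is even, $\beta(S)\mid n(n-1)$ whenever $n\equiv1\pmod{k'}$. By (W), a $\mathrm{PBD}(n,S)$ exists for all large $n\equiv1\pmod{k'}$, and Lemma 12 gives $n\in\mathcal F$. $\square$

Fix $N^*\ge2$ such that $\mathcal S:=\{n\ge N^*:n\equiv1\pmod{k'}\}\subseteq\mathcal F$.

## 8. Filling the groups of a frame around a common hole

A frame leaves the pairs inside each group uncovered, and its classes miss a group. We fill each group $X_j$ by a design on $X_j\cup W$, where $W$ is a fixed set of $s$ new groups of size $g$. The pairs inside $W$ may be covered by only one of these designs, so the others need a removable subdesign on $W$.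

Fix $s\in U$ and put $\sigma=s(s-1)$. So $s\ge2$, $\sigma$ is even, and $k'\mid s\mid\sigma$.

**Definition (sub-$s$).** An $\mathrm{RGDD}_\lambda(g^u)$ *has a sub-$s$ on $W$*, where $W$ is the union of some $s$ of its groups, if in some $r(s)$ of its parallel classes there are blocks partitioning $W$, and these blocks (one partition of $W$ in each of the $r(s)$ classes) form an $\mathrm{RGDD}_\lambda(g^s)$ on $W$.

*Example.* For $G=K_2$, $g=\lambda=1$, $s=2$ we have $r(2)=1$, and any edge in a one-factorization of $K_u$ is a sub-$2$.

Removing the blocks of a sub-$s$ leaves $r(u)-r(s)=\lambda kg(u-s)/(2e)$ full classes and $r(s)$ *holey* classes, which partition the complement of $W$. The remaining blocks cover all edges not inside $W$ exactly $\lambda$ times and no edge inside $W$.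

Let $\mathcal X$ be the set of $N\ge1$ such that some $\mathrm{RGDD}_\lambda(g^{t_0N+s})$ has a sub-$s$.

**Lemma 14.** All large $N\equiv0\pmod\sigma$ are in $\mathcal X$, and the RGDD may be taken to have two disjoint sub-$s$'s.

*Proof.* We have $t_0N+s\equiv s\pmod{s(s-1)}$, so by (RCW) there is a resolvable $(t_0N+s,s,1)$-BIBD. Blow it up with an $\mathrm{RGDD}_\lambda(g^s)$ on each block (Lemma 3 with $\Gamma=K_s$). Each parallel class of the BIBD yields $r(s)$ parallel classes, and every block of the BIBD yields a sub-$s$ whose blocks lie in those $r(s)$ classes. Take two blocks of one parallel class. $\square$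

**Lemma 15.** Let a GDD on $N$ points have groups $Y_1,\dots,Y_l$ ($l\ge2$) of sizes $N_1,\dots,N_l$ and block sizes in $\mathcal F$. Suppose $N_j\in\mathcal X$ for all $j\ge2$ and $t_0N_1+s\in U$. Then $t_0N+s\in U$. If moreover $N_1\in\mathcal X$, or if for some $j\ge2$ there is an $\mathrm{RGDD}_\lambda(g^{t_0N_j+s})$ with two disjoint sub-$s$'s, then $N\in\mathcal X$.

*Proof.* **Step 1: the blocks.** Take the frame of Lemma 12 with groups $X_j=Y_j\times[gt_0]$, and view each $X_j$ as $t_0N_j$ groups of size $g$. Adjoin a set $W$ of $s$ new groups of size $g$. For $j\ge2$ put on $X_j\cup W$ an $\mathrm{RGDD}_\lambda(g^{t_0N_j+s})$ with a sub-$s$ on $W$, and remove the blocks of the sub-$s$. On $X_1\cup W$ put an $\mathrm{RGDD}_\lambda(g^{t_0N_1+s})$. Pairs from different $X_j$ are joined $\lambda$ times by the frame. Pairs inside $X_j$, or between $X_j$ and $W$, that lie in different groups of size $g$ are joined $\lambda$ times by the design on $X_j\cup W$. Pairs of different groups in $W$ are joined $\lambda$ times by the design on $X_1\cup W$ only. Points of the same group of size $g$ are never joined.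

**Step 2: the classes.** For each $j\ge2$ there are $\lambda kgt_0N_j/(2e)$ full classes on $X_j\cup W$, which is the number of partial frame classes missing $X_j$. Unite them one-to-one. On $X_1\cup W$ there are
$$r(t_0N_1+s)=\frac{\lambda kgt_0N_1}{2e}+r(s)$$
classes. Unite $\lambda kgt_0N_1/(2e)$ of them one-to-one with the frame classes missing $X_1$. Unite each of the remaining $r(s)$ with one holey class from each $j\ge2$, using each holey class once; a holey class for $j$ partitions $X_j$. Now all blocks are in parallel classes, so $t_0N+s\in U$.

**Step 3: keeping a sub-$s$.** If $N_1\in\mathcal X$, choose the design on $X_1\cup W$ with a sub-$s$ on $W$. Its classes lie in distinct resulting classes, so the result has a sub-$s$ on $W$. If the design for some $j\ge2$ has, besides the sub-$s$ on $W$, a second one on $W'$ disjoint from $W$, then the blocks of the second one are not removed, because the removed blocks lie inside $W$. Its $r(s)$ classes, whether full or holey, lie in distinct resulting classes. So the result has a sub-$s$ on $W'$. In both cases $N\in\mathcal X$. $\square$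

Lemma 14 gives members of $\mathcal X$ in the class $0$ modulo $\sigma$ only. Proposition 9 gives members of $U$ in many classes, but without subdesigns. The asymmetry in Lemma 15, where one group needs no subdesign, lets us combine the two.

**Lemma 16.** For every $i\ge0$ there is $N_1\in\mathcal X$ with $N_1\equiv ik'\pmod\sigma$, $k'\mid N_1$ and $N_1+1\in\mathcal S$.

*Proof.* Choose $x\ge1$ with $m:=1+\sigma x\in\mathcal S$ and $\sigma x$ large enough for Lemma 14; any large $x$ will do, since $k'\mid\sigma$. Put $\rho=s+t_0ik'$. Then $k'\mid\rho$ because $k'\mid s$, and $\alpha'\mid\rho-1$ because $\alpha'\mid t_0$ and $\alpha'\mid s-1$. Proposition 9 with modulus $t_0\sigma k'\alpha'$ gives arbitrarily large $u\in U$ of the form $u=s+t_0N_0$ with $N_0\equiv ik'\pmod{\sigma k'\alpha'}$. In particular $k'\mid N_0$. Take $N_0$ so large that $N_0+1\in\mathcal S$ and a $\mathrm{TD}(m,N_0)$ exists (CES).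

Adjoin a point $\infty$ to every group of the TD. Any two points now lie in exactly one set that is either a TD-block or a TD-group with $\infty$. Delete a point $p\ne\infty$. The result is a GDD on $mN_0$ points with

* groups: the $N_0$ TD-blocks through $p$ minus $p$, each of size $m-1=\sigma x$, and the TD-group of $p$ with $\infty$ and without $p$, of size $N_0$;
* blocks: the other TD-blocks, of size $m\in\mathcal S$, and the other TD-groups with $\infty$, of size $N_0+1\in\mathcal S$.

Block sizes are in $\mathcal S\subseteq\mathcal F$. Apply Lemma 15 with $Y_1$ the group of size $N_0$, for which $t_0N_0+s=u\in U$, and with designs having two disjoint sub-$s$'s (Lemma 14) for the other groups. So $N_1:=mN_0\in\mathcal X$. Since $m\equiv1\pmod\sigma$, $N_1\equiv N_0\equiv ik'\pmod\sigma$. Also $k'\mid N_1$ and $N_1+1\ge N_0+1\ge N^*$, so $N_1+1\in\mathcal S$. $\square$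

**Lemma 17.** All sufficiently large multiples $N$ of $k'$ are in $\mathcal X$.

*Proof.* Let $\mathcal Y=\{N+1:N\in\mathcal X\}\cap\mathcal S$.

**Step 1: closure.** *If a $\mathrm{PBD}(v,\mathcal Y)$ with $v\ge2$ exists, then $v-1\in\mathcal X$.* Delete a point. The blocks through it become the groups of a GDD on $v-1$ points, with block sizes in $\mathcal Y\subseteq\mathcal S\subseteq\mathcal F$ and all group sizes in $\mathcal X$. If there is only one group, then $v\in\mathcal Y$ and $v-1\in\mathcal X$ by definition. Otherwise apply Lemma 15, using $N_1\in\mathcal X$ (which implies $t_0N_1+s\in U$).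

**Step 2: $\alpha(\mathcal Y)=k'$.** All elements of $\mathcal Y$ are $\equiv1\pmod{k'}$, so $k'\mid\alpha(\mathcal Y)$. By Lemma 14, $\mathcal Y$ contains $1+\sigma j$ for all large $j$, so $\alpha(\mathcal Y)\mid\sigma$. By Lemma 16, $\mathcal Y$ meets every class $1+ik'\pmod\sigma$; the case $i=1$ gives $\alpha(\mathcal Y)\mid k'$.

**Step 3: $\beta(\mathcal Y)\mid\sigma$.** For $b=1+\sigma j$ we have $b(b-1)=\sigma j(1+\sigma j)$. Let $p$ be a prime. There are large $j$ with $p\nmid j(1+\sigma j)$: if $p\mid\sigma$, take $p\nmid j$; otherwise $p\ge3$ because $\sigma$ is even, and only two residues of $j$ are forbidden. So $v_p(\beta(\mathcal Y))\le v_p(\sigma)$.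

**Step 4: applying (W).** Let $v\equiv1\pmod{k'}$. By Lemma 16 there is $b\in\mathcal Y$ with $b\equiv v\pmod\sigma$. By Step 3, $v(v-1)\equiv b(b-1)\equiv0\pmod{\beta(\mathcal Y)}$. So by (W) a $\mathrm{PBD}(v,\mathcal Y)$ exists for all large $v\equiv1\pmod{k'}$, and Step 1 gives $v-1\in\mathcal X$. $\square$

## 9. All large valid numbers of groups

*Proof of Theorem 2.* Necessity was shown in Section 2. For sufficiency, recall that $t_0$ was fixed in Section 7, before $s$ was chosen. For each of the finitely many residue classes modulo $t_0$ that contain a valid integer, say $\rho$, Proposition 9 gives $s\in U$ with $s\equiv\rho\pmod{t_0}$. Apply Section 8 with this $s$. By Lemma 17, $t_0N+s\in U$ for all large multiples $N$ of $k'$.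

Now let $u$ be a large valid integer, and let $s$ be the chosen element of $U$ with $u\equiv s\pmod{t_0}$. Both $u$ and $s$ are valid, so $k'\mid u-s$. Also $t_0\mid u-s$ and $\gcd(t_0,k')=1$, so $N=(u-s)/t_0$ is a multiple of $k'$, and it is large because $u$ is. Hence $u=t_0N+s\in U$. Only finitely many $s$ were used, so "large" is uniform, and all sufficiently large valid $u$ lie in $U$. With $\lambda=1$ this is the Conjecture. $\blacksquare$

**Form of the spectrum.** Since $u$ is valid if and only if $u\equiv0\pmod{k'}$ and $u\equiv1\pmod{\alpha'}$, there are two cases. If $\gcd(k',\alpha')>1$, no $\mathrm{RGDD}_\lambda(g^u,G)$ with $u\ge2$ exists. If $\gcd(k',\alpha')=1$, then $U$ consists of all but finitely many positive members of a single residue class modulo $k'\alpha'$.
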